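
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Every finite lattice is the lattice of algebraic extensions\\
of a finitely generated subgroup of a free group}


\begin{abstract}
A subgroup $K$ of a free group is an algebraic extension of $H\le K$ if no proper free
factor of $K$ contains $H$. The algebraic extensions of a finitely generated subgroup $H$
form a finite lattice. We prove that every finite non-empty lattice arises in this way,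
which confirms Conjecture 3.4 of \cite{AEFG}. In fact it already arises in the free group of
rank two; in rank one exactly the finite products of finite chains arise. The proof
encodes a sublattice of a partition lattice into the vertex identifications of a
Stallings graph, by means of a small gadget that forces one identification to imply
another, but not conversely.
\end{abstract}

\section{Introduction}

For an alphabet $A$ let $F(A)$ be the free group on $A$, and write $H\le_{f.g.}F(A)$ if
$H$ is a finitely generated subgroup of $F(A)$. A subgroup $M$ of a free group $K$ is a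
\emph{free factor} of $K$ if $K=M*N$ for some $N\le K$; it is \emph{proper} if $M\ne K$.
For $H\le K\le F(A)$ we say that $K$ is an \emph{algebraic extension} of $H$, and write
$H\le_{alg}K$, if $H$ is not contained in any proper free factor of $K$. Put
\[
AE(H)=\{K\le F(A): H\le_{alg}K\}.
\]

The definition separates two ways in which $K$ can be larger than $H$. Suppose that $K$
is finitely generated, and let $M$ be a free factor of $K$ of least rank containing $H$.
A proper free factor of $M$ containing $H$ would be a free factor of $K$ of smaller rank,
so $H\le_{alg}M$, while $K=M*N$ is obtained from $M$ by adjoining free generators that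
have nothing to do with $H$. The set $AE(H)$ records what remains when such free
adjunctions are discarded. It is known (Takahasi; Miasnikov--Ventura--Weil) that for
$H\le_{f.g.}F(A)$ the set $AE(H)$ is finite, consists of finitely generated subgroups, and
is partially ordered by $\le_{alg}$ with least element $H$. These facts will come out of
the arguments below, together with the fact that $AE(H)$ is a lattice whose join is
$\langle K_1,K_2\rangle$.

Which finite lattices occur? In rank one everything can be computed.

\begin{example}\label{ex:rankone}
Let $A=\{a\}$. The trivial subgroup is a proper free factor of every $K\ne1$, so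
$AE(1)=\{1\}$. Let $H=\langle a^k\rangle$ with $k\ge1$. The only proper free factor of an
infinite cyclic group is the trivial subgroup, so
$AE(H)=\{\langle a^d\rangle : d\mid k\}$. Since
$\langle a^d\rangle\le\langle a^{d'}\rangle$ if and only if $d'\mid d$, this is the dual of
the divisor lattice of $k$. If $k=\prod_jq_j^{e_j}$ with distinct primes $q_j$, it is the
product of chains with $e_j+1$ elements (chains are self-dual). The exponents $e_j$ can be
prescribed arbitrarily. Hence the lattices that occur in rank one are exactly the finite
products of finite non-empty chains, the empty product being the one-point lattice. All of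
them are distributive, so the five-element non-distributive lattices $M_3$ and $N_5$ do
not occur.
\end{example}

One may ask whether some trace of this regularity survives in higher rank. Conjecture 3.4
of \cite{AEFG} says that none does: every finite non-empty lattice should occur, over some
finite alphabet. We prove the conjecture, and determine the alphabets that are needed.

\begin{theorem}\label{thm:A}
For every finite non-empty lattice $L$ there are a finite alphabet $A$ and a subgroup
$H\le_{f.g.}F(A)$ such that $(AE(H),\le_{alg})$ is isomorphic to $L$ as an ordered set.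
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] Let $A$ be any alphabet, finite or infinite, with $|A|\ge2$. For every finite
non-empty lattice $L$ there is $H\le_{f.g.}F(A)$ with $(AE(H),\le_{alg})\cong L$.
\item[(2)] Conversely, for every alphabet $A$ and every $H\le_{f.g.}F(A)$ the ordered set
$(AE(H),\le_{alg})$ is a finite non-empty lattice.
\item[(3)] If $|A|=1$, the lattices that occur are exactly the finite products of finite
chains. In particular $|A|\ge2$ cannot be weakened in \textup{(1)}.
\end{enumerate}
\end{theorem}

\subsection*{The idea}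
A finitely generated subgroup $H$ is described by a finite folded labeled graph $\Gamma$,
such as its Stallings graph. Every algebraic extension of $H$ is the subgroup read off a
folded quotient $\Gamma/\varphi$, where $\varphi$ is an equivalence relation on the
vertices, and inclusion of subgroups corresponds to inclusion of equivalence relations. So
$AE(H)$ is, as an ordered set, a set of equivalence relations ordered by inclusion. Every
finite lattice can be represented in such a form, by the theorem of Pudl\'ak and T\r{u}ma
\cite{PT}, the one deep result we use: \emph{every finite lattice is isomorphic to a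
sublattice of the lattice $Eq(X_0)$ of all equivalence relations on some finite set
$X_0$}; in $Eq(X_0)$ the meet is intersection and the join is the transitive closure of
the union.

Two obstacles remain. A sublattice of $Eq(X)$ that contains the least and the greatest
element of $Eq(X)$ is carved out by implications ``$x\sim y$ implies $u\sim v$'', but the
conditions that a folded graph imposes on identifications are of the form ``if and only
if'', since folding works at both ends of an edge. Moreover, a folded quotient need not
give an algebraic extension, so one must know which ones do. Sections~\ref{sec:graphs} and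
\ref{sec:criterion} give a criterion for the second problem, and Section~\ref{sec:gadget}
presents a gadget that solves the first one and fits the criterion.
Section~\ref{sec:lattice} prepares the lattice, Section~\ref{sec:many} proves
Theorem~\ref{thm:A} with one pair of letters for each implication, Section~\ref{sec:two}
compresses the construction to two letters, and Section~\ref{sec:rest} completes the proof
of Theorem~\ref{thm:B}.

\section{Folded graphs and free factors}\label{sec:graphs}

We use two elementary facts: a free factor of a free factor is a free factor; and a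
proper free factor of a finitely generated free group has smaller rank, because
$\operatorname{rk}(M*N)=\operatorname{rk}M+\operatorname{rk}N$.

An \emph{$A$-graph} is a directed graph whose edges are triples (source, label, target)
with labels in $A$; we write $s\xrightarrow{c}t$. It is \emph{folded} if each
vertex has, for each letter, at most one outgoing and at most one incoming edge with that
label. Paths may traverse edges backwards, reading inverse letters. For a connected folded
graph $\Gamma$ with base vertex $*$, let $S(\Gamma)\le F(A)$ be the set of elements
represented by the labels of closed paths at $*$.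

\begin{lemma}\label{lem:folded}
Let $\Gamma$ be a connected folded $A$-graph with base vertex $*$.
\begin{enumerate}
\item[(a)] Reading labels is an isomorphism $\pi_1(\Gamma,*)\to S(\Gamma)$. If $\Gamma$ is
finite with vertex set $V$ and edge set $E$, then
$\operatorname{rk}S(\Gamma)=|E|-|V|+1$.
\item[(b)] Two paths in $\Gamma$ that start at the same vertex and whose labels are equal
in $F(A)$ end at the same vertex.
\end{enumerate}
\end{lemma}

\begin{proof}
If a path reads $cc^{-1}$ or $c^{-1}c$, the two edges traversed have the same label and
the same target, or the same label and the same source, so they coincide and the path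
backtracks. Hence reduced paths have reduced labels, which gives injectivity in (a);
surjectivity is the definition of $S(\Gamma)$, and the rank formula is the one for $\pi_1$
of a finite connected graph. For (b), cancellation in a label removes a backtracking and
does not change the end points, so both paths may be replaced by paths with the same
reduced label. In a folded graph a path is determined by its initial vertex and its label.
\end{proof}

If $\Gamma'$ is a connected subgraph of a connected graph $\Gamma$ and contains the base
vertex, then a maximal tree of $\Gamma'$ extends to a maximal tree of $\Gamma$, and the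
edges outside the trees give bases of the fundamental groups. Hence
\begin{equation}\label{eq:subgraph}
\pi_1(\Gamma')\text{ is a free factor of }\pi_1(\Gamma).
\end{equation}
If $\Gamma$ is folded, this says that $S(\Gamma')$ is a free factor of $S(\Gamma)$, by
Lemma~\ref{lem:folded}(a).

For $K\le F(A)$ let $Sch(K)$ be the Schreier graph: its vertices are the cosets $Kg$, its
edges are $Kg\xrightarrow{c}Kgc$, and its base vertex is $K$. It is connected and folded,
and $S(Sch(K))=K$. If $H$ is finitely generated, the paths from the base vertex of
$Sch(H)$ that read a finite set of generators of $H$ are closed, and together with the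
base vertex they form a finite connected subgraph $\Gamma$; then $S(\Gamma)=H$. So every
$H\le_{f.g.}F(A)$ is $S(\Gamma)$ for a finite connected folded graph $\Gamma$, even if $A$
is infinite.

\begin{lemma}\label{lem:kurosh}
If $M$ is a free factor of a free group $J$ and $K\le J$, then $K\cap M$ is a free factor
of $K$.
\end{lemma}

\begin{proof}
A basis $B$ of $M$ extends to a basis $A'$ of $J$, so we may write $J=F(A')$ and
$M=F(B)$. In $Sch(K)$ let $\Gamma'$ be the connected component of the base vertex in the
subgraph formed by all vertices and the edges with labels in $B$. Clearly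
$S(\Gamma')\le K\cap M$. A reduced word in the letters of $B$ and their inverses that
represents an element of $K$ reads a closed path at the base vertex, and this path lies in
$\Gamma'$. So $S(\Gamma')=K\cap M$, and \eqref{eq:subgraph} applies.
\end{proof}

\section{Congruences and a criterion for algebraicity}\label{sec:criterion}

Let $\Gamma$ be a finite connected folded graph with base vertex $*$ and vertex set $V$,
and let $H=S(\Gamma)$. A \emph{congruence} of $\Gamma$ is an equivalence relation
$\varphi$ on $V$ such that
\begin{equation}\label{eq:congr}
s\,\varphi\,s'\iff t\,\varphi\,t'\qquad\text{whenever }s\xrightarrow{c}t,\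
s'\xrightarrow{c}t'\text{ are edges with the same label.}
\end{equation}
The graph $\Gamma/\varphi$ has vertex set $V/\varphi$, edges $[s]\xrightarrow{c}[t]$ for
the edges $s\xrightarrow{c}t$ of $\Gamma$, and base vertex $[*]$. Edges are triples, so two
edges of $\Gamma$ with the same label become equal in $\Gamma/\varphi$ exactly when their
sources are identified, or equivalently their targets. By \eqref{eq:congr},
$\Gamma/\varphi$ is folded; it is also connected. Put $K_\varphi=S(\Gamma/\varphi)$.
Closed paths of $\Gamma$ map to closed paths with the same label, so $H\le K_\varphi$.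

The next lemma says which subgroups these quotients provide, how they are ordered, and
which quotients are certainly not algebraic extensions: identifying vertices without
identifying edges only adjoins free generators.

\begin{lemma}\label{lem:quot}
\begin{enumerate}
\item[(a)] If $H\le_{alg}K$, then $K=K_\varphi$ for some congruence $\varphi$.
\item[(b)] For congruences $\varphi,\psi$ we have $K_\varphi\le K_\psi$ if and only if
$\varphi\subseteq\psi$.
\item[(c)] If $\varphi\subsetneq\psi$ are congruences and the natural map
$\Gamma/\varphi\to\Gamma/\psi$ is injective on edges, then $K_\varphi$ is a proper free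
factor of $K_\psi$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $p\in V$ let $w_p$ be the label of a path from $*$ to $p$ in $\Gamma$.

(a) The coset $f(p)=Kw_p$ does not depend on the path, because two choices differ by an
element of $H\le K$ on the left. If $s\xrightarrow{c}t$ is an edge, then $w_sc$ labels a
path to $t$, so $f(t)=f(s)c$. Thus $f$ is a morphism $\Gamma\to Sch(K)$ preserving base
vertices. For edges $s\xrightarrow{c}t$ and $s'\xrightarrow{c}t'$ we have $f(s)=f(s')$ if
and only if $f(t)=f(t')$, so $\varphi=\{(p,q):f(p)=f(q)\}$ is a congruence, and the image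
of $f$ is isomorphic to $\Gamma/\varphi$. This image is a connected subgraph of $Sch(K)$
containing the base vertex, so $K_\varphi$ is a free factor of $K$ by \eqref{eq:subgraph}.
It contains $H$, hence $K_\varphi=K$.

(b) If $\varphi\subseteq\psi$, the morphism $\Gamma/\varphi\to\Gamma/\psi$ shows
$K_\varphi\le K_\psi$. Conversely, let $K_\varphi\le K_\psi$ and $p\,\varphi\,q$. In
$\Gamma/\varphi$ the paths labeled $w_p$ and $w_q$ from the base vertex end at the same
vertex, so $w_pw_q^{-1}\in K_\varphi\le K_\psi$. Hence $\Gamma/\psi$ has a closed path at
the base vertex whose label $k$ equals $w_pw_q^{-1}$ in $F(A)$. Follow it by the path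
labeled $w_q$; the result ends at $[q]_\psi$ and its label equals $w_p$ in $F(A)$. The
path labeled $w_p$ from the base vertex ends at $[p]_\psi$. By
Lemma~\ref{lem:folded}(b), $p\,\psi\,q$.

(c) By hypothesis $\Gamma/\psi$ arises from $\Gamma/\varphi$ by identifying vertices only.
For each $\psi$-class, made up of $\varphi$-classes $P_1,\dots,P_r$, add to
$\Gamma/\varphi$ new (unlabeled) edges joining $P_1$ to $P_2,\dots,P_r$, and call the
result $\Gamma^+$. The new edges form a forest, and contracting them yields $\Gamma/\psi$.
So $\Gamma^+\to\Gamma/\psi$ induces an isomorphism of fundamental groups. A maximal tree of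
the connected subgraph $\Gamma/\varphi$ is a maximal tree of $\Gamma^+$, so
$\pi_1(\Gamma/\varphi)$ is a free factor of $\pi_1(\Gamma^+)$ with a complement whose rank
is the number $|V/\varphi|-|V/\psi|>0$ of new edges. The composite
$\Gamma/\varphi\subseteq\Gamma^+\to\Gamma/\psi$ is the natural, label-preserving map; so,
by Lemma~\ref{lem:folded}(a), it carries $\pi_1(\Gamma/\varphi)$ to the subgroup
$K_\varphi$ of $K_\psi$.
\end{proof}

Part (c) discards congruences. To certify the remaining ones we compare ranks: if the rank
does not increase from $\varphi$ to $\psi\supsetneq\varphi$, then $K_\varphi$ cannot be a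
proper free factor of $K_\psi$.

\begin{proposition}\label{prop:crit}
Let $\Phi$ be a set of congruences of $\Gamma$ such that
\begin{enumerate}
\item[(i)] for each congruence $\varphi\notin\Phi$ there is a congruence
$\varphi_0\subsetneq\varphi$ such that $\Gamma/\varphi_0\to\Gamma/\varphi$ is injective on
edges;
\item[(ii)] if $\varphi\subsetneq\psi$ are in $\Phi$, then
$\operatorname{rk}K_\varphi\ge\operatorname{rk}K_\psi$.
\end{enumerate}
Then $\varphi\mapsto K_\varphi$ is an isomorphism of ordered sets
$(\Phi,\subseteq)\to(AE(H),\le_{alg})$.
\end{proposition}

\begin{proof}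
If $\varphi\notin\Phi$, then by (i) and Lemma~\ref{lem:quot}(c) the subgroup
$H\le K_{\varphi_0}$ lies in a proper free factor of $K_\varphi$, so
$K_\varphi\notin AE(H)$. With Lemma~\ref{lem:quot}(a) this gives
$AE(H)\subseteq\{K_\varphi:\varphi\in\Phi\}$.

Conversely, let $\psi\in\Phi$. The group $K_\psi$ is finitely generated because
$\Gamma/\psi$ is finite. Let $M$ be a free factor of $K_\psi$ of least rank containing
$H$. As explained in the introduction, $H\le_{alg}M$. Hence $M=K_\varphi$ with
$\varphi\in\Phi$, and $\varphi\subseteq\psi$ by Lemma~\ref{lem:quot}(b). If
$\varphi\ne\psi$, then $M\neq K_\psi$ by the same lemma, so $M$ is a proper free factor of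
$K_\psi$ and $\operatorname{rk}K_\varphi<\operatorname{rk}K_\psi$, against (ii). So
$K_\psi=M\in AE(H)$.

Finally, let $K\le K'$ be in $AE(H)$. A proper free factor of $K'$ containing $K$ would
contain $H$, so $K\le_{alg}K'$. Thus on $AE(H)$ the relation $\le_{alg}$ is inclusion, and
Lemma~\ref{lem:quot}(b) finishes the proof.
\end{proof}

\section{A one-way gadget}\label{sec:gadget}

Suppose that some vertices of $\Gamma$ form a set $X$ and that we want every congruence to
satisfy the implication $x\sim y\Rightarrow u\sim v$, where $x,y,u,v\in X$ and $x\ne y$.
The obvious attempt is a pair of edges $x\xrightarrow{a}u$, $y\xrightarrow{a}v$. By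
\eqref{eq:congr} it forces $x\sim y\iff u\sim v$, and the converse implication is
unwanted. The remedy is to split the step from $u$ to $v$ by a new vertex $t$:
\begin{equation}\label{eq:gadget}
x\xrightarrow{a}u,\quad y\xrightarrow{a}t,\qquad x\xrightarrow{b}t,\quad y\xrightarrow{b}v,
\end{equation}
where the letters $a,b$ are used nowhere else (Figure~\ref{fig:gadget}). Now
\eqref{eq:congr} says
\[
x\sim y\iff u\sim t,\qquad x\sim y\iff t\sim v .
\]
So $x\sim y$ still implies $u\sim v$, but $u\sim v$ does not force $x\sim y$ (unless
$\{u,v\}=\{x,y\}$), since $t$ can stay apart from $u$ and $v$. We call \eqref{eq:gadget}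
the \emph{gadget} $(x,y,u,v)$ and say that it is \emph{active} in a congruence if
$x\sim y$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node (x) at (1.5,1.8) {$x$};
\node (y) at (4.5,1.8) {$y$};
\node (u) at (0,0) {$u$};
\node (t) at (3,0) {$t$};
\node (v) at (6,0) {$v$};
\draw[->] (x) -- node[left] {$a$} (u);
\draw[->] (y) -- node[left] {$a$} (t);
\draw[->] (x) -- node[right] {$b$} (t);
\draw[->] (y) -- node[right] {$b$} (v);
\end{tikzpicture}
\caption{The gadget for ``$x\sim y$ implies $u\sim v$''. Identifying $x$ with $y$ folds
the two $a$-edges, which identifies $u$ with $t$, and the two $b$-edges, which identifies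
$t$ with $v$. If $\{u,v\}\ne\{x,y\}$, identifying only $u$ with $v$ folds nothing. Some of
$x,y,u,v$ may coincide, as long as $x\ne y$.}
\label{fig:gadget}
\end{figure}

The price is that, when $x\not\sim y$, the vertex $t$ is kept apart from $u$ and $v$ but is
otherwise free to be identified with other vertices, so there are many surplus
congruences. They are harmless: whether the edges of the gadget are folded together
depends only on whether $x\sim y$, so a surplus identification of $t$ identifies no edges
and Lemma~\ref{lem:quot}(c) discards it. The gadget has a second use. When $x\sim y$, two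
pairs of edges are identified, and this loss of edges keeps the rank from growing, as
condition (ii) of Proposition~\ref{prop:crit} requires. For this purpose we also use
gadgets for the trivial implications ``$x\sim y$ implies $x\sim y$''.

\begin{example}\label{ex:two}
Take the single gadget $(x,y,x,y)$, with edges $x\xrightarrow{a}x$, $y\xrightarrow{a}t$,
$x\xrightarrow{b}t$, $y\xrightarrow{b}y$ on the vertices $x,y,t$. A congruence satisfies
$x\sim y\iff x\sim t$ and $x\sim y\iff t\sim y$, so only equality and the total relation
are congruences. With base vertex $x$ we get $H=\langle a,\;ba^{-1}bab^{-1}\rangle$, of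
rank $4-3+1=2$. The total relation gives $F(a,b)$, also of rank $2$. Taking for $\Phi$ both
congruences, Proposition~\ref{prop:crit} shows $AE(H)=\{H,F(a,b)\}$, a two-element chain.
\end{example}

\begin{example}\label{ex:three}
A one-way implication is first needed for the three-element chain. Realize it by the
equivalence relations $0$ (equality), $12|3$ and $1$ (the full relation) on
$X=\{1,2,3\}$. To exclude $13|2$ and $23|1$ use the gadgets $p=(1,3,1,2)$ and
$q=(2,3,1,2)$; to make edges disappear when $1\sim2$ add $r=(1,2,1,2)$. With six letters,
two for each gadget, this gives a graph with the six vertices $1,2,3,t_p,t_q,t_r$ and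
twelve edges. It is folded, and connected because $t_p$ is adjacent to $1$ and $3$, $t_q$
to $2$ and $3$, and $t_r$ to $1$ and $2$. Fix a base vertex. The congruences are as
follows.
\begin{itemize}
\item If $1\sim3$ or $2\sim3$, then $1\sim2$ because of $p$ or $q$, so $1\sim 2\sim 3$;
all gadgets are active and everything is identified.
\item If the restriction to $X$ is $12|3$, then $r$ is active and $t_r\sim1\sim2$, while
$t_p$ and $t_q$ are not equivalent to $1$ or $2$. No condition restricts the partition
induced on $\{3,t_p,t_q\}$: five congruences.
\item If the restriction to $X$ is $0$, then none of $t_p,t_q,t_r$ is equivalent to $1$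
or $2$, and no condition restricts the partition induced on $\{3,t_p,t_q,t_r\}$: fifteen
congruences.
\end{itemize}
Let $\Phi$ consist of the finest congruence in each of the three cases. Within a case the
same gadgets are active, hence the same edges are identified, so the surplus congruences
satisfy (i) with $\varphi_0\in\Phi$. The three quotients in $\Phi$, from the finest to the
coarsest, have $6,4,1$ vertices and $12,10,6$ edges, hence ranks $7,7,6$, and (ii) holds.
So $AE(H)$ is a three-element chain: of the $21$ congruences, three give algebraic
extensions.
\end{example}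

\begin{remark}\label{rem:rank}
Condition (ii) cannot be dropped from Proposition~\ref{prop:crit}. Take the single gadget
$(1,3,1,2)$ on the vertices $1,2,3,t$, with base vertex $1$. Its edges are the loop
$1\xrightarrow{a}1$ and three edges forming a tree, so $H=\langle a\rangle$. If $1\sim3$,
then $1\sim t\sim2$, so the only congruence in which the gadget is active is the total
one, with $K_\varphi=F(a,b)$. All other congruences identify no edges. Thus equality and
the total relation form a set $\Phi$ satisfying (i), but $F(a,b)\notin AE(H)$, because
$\langle a\rangle$ is a proper free factor of it. The rank grows from $1$ to $2$.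
\end{remark}

\section{Preparing the lattice}\label{sec:lattice}

Let $L$ be a finite non-empty lattice. If $|L|=1$, then $H=1$ realizes $L$ over every
alphabet, since $1$ is a proper free factor of every $K\ne1$. \emph{From now on
$|L|\ge2$.}

The theorem of Pudl\'ak and T\r{u}ma gives equivalence relations on a finite set, and
finiteness matters because our graphs must be finite. We normalize their representation
in two respects. The least and greatest relations should be equality and the full
relation, so that the family is cut out by implications. And a single pair $(z,z')$ should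
detect the greatest relation; this is used only in Section~\ref{sec:two}. Passing to a
quotient set takes care of the least relation, and a product construction of the rest.

\begin{lemma}\label{lem:lattice}
There are a finite set $X$, a family $\mathcal L\subseteq Eq(X)$ and elements $z\ne z'$ of
$X$ such that
\begin{enumerate}
\item[(a)] $(\mathcal L,\subseteq)\cong L$;
\item[(b)] $\mathcal L$ is closed under the meets and joins of $Eq(X)$, and contains the
equality relation $0$ and the full relation $1$;
\item[(c)] if $\alpha\in\mathcal L$ and $(z,z')\in\alpha$, then $\alpha=1$.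
\end{enumerate}
\end{lemma}

\begin{proof}
Let $L'\cong L$ be a sublattice of $Eq(X_0)$ with $X_0$ finite. Replacing $X_0$ by its
quotient by the least element of $L'$, we may assume that this least element is equality.
Let $\iota$ be the greatest element of $L'$, and let $P=\{(c,d)\in\iota:c\ne d\}$. As
$|L'|\ge2$, $P\ne\emptyset$. For $\pi=(c,d)\in P$ let $B_\pi$ be the $\iota$-class of $c$.
Put $X=\prod_{\pi\in P}B_\pi$, and for $\theta\in L'$ define $\tilde\theta\in Eq(X)$ by
\[
f\,\tilde\theta\,g\iff f(\pi)\,\theta\,g(\pi)\text{ for all }\pi\in P .
\]
The relation $\tilde\iota$ is full, equality goes to equality, and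
$\theta\mapsto\tilde\theta$ preserves intersections.

It is injective. If $(c,d)\in\theta\setminus\theta'$, then $\pi=(c,d)\in P$; choose
$f,g\in X$ with $f(\pi)=c$, $g(\pi)=d$ and $f=g$ at all other coordinates. Then
$(f,g)\in\tilde\theta\setminus\tilde\theta'$.

It preserves joins. The inclusion
$\tilde\theta\vee\tilde\theta'\subseteq\widetilde{\theta\vee\theta'}$ holds because
$\theta\mapsto\tilde\theta$ is monotone. Conversely, let
$f\,\widetilde{\theta\vee\theta'}\,g$. For each $\pi$ there is a chain from $f(\pi)$ to
$g(\pi)$ whose steps are alternately in $\theta,\theta',\theta,\dots$; it stays in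
$B_\pi$ because $\theta,\theta'\subseteq\iota$. Padding with trivial steps, we may give
all these chains the same length and the same pattern. Read coordinatewise, they form a
chain from $f$ to $g$ with steps alternately in $\tilde\theta$ and $\tilde\theta'$.

So $\mathcal L=\{\tilde\theta:\theta\in L'\}$ satisfies (a) and (b). Let
$z=(c)_{(c,d)\in P}$ and $z'=(d)_{(c,d)\in P}$; they differ in every coordinate. If
$(z,z')\in\tilde\theta$, then $P\subseteq\theta$, so $\theta=\iota$ and
$\tilde\theta=1$.
\end{proof}

Fix $X,\mathcal L,z,z'$ as in Lemma~\ref{lem:lattice}. For $x\ne y$ in $X$ let $cl(x,y)$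
be the least element of $\mathcal L$ containing $(x,y)$; it exists because
$1\in\mathcal L$ and $\mathcal L$ is closed under meets. Let $I$ be the set of all
quadruples $i=(x_i,y_i,u_i,v_i)\in X^4$ with
\[
x_i\ne y_i,\qquad u_i\ne v_i,\qquad (u_i,v_i)\in cl(x_i,y_i),
\]
and let $n=|I|$. All quadruples $(x,y,x,y)$ with $x\ne y$ belong to $I$; in particular
$n\ge1$. For $\theta\in Eq(X)$,
\begin{equation}\label{eq:impl}
\theta\in\mathcal L\iff\text{for all }i\in I:\ (x_i,y_i)\in\theta\Rightarrow
(u_i,v_i)\in\theta .
\end{equation}
The forward direction holds by the definition of $cl$. Conversely, the right-hand side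
says that $cl(x,y)\subseteq\theta$ whenever $(x,y)\in\theta$ and $x\ne y$. So $\theta$ is
the join of these relations $cl(x,y)$, and lies in $\mathcal L$ (the empty join is
$0\in\mathcal L$).

For $\alpha\in\mathcal L$ put
\[
Act(\alpha)=\{i\in I:(x_i,y_i)\in\alpha\},\qquad s_\alpha=|Act(\alpha)|,\qquad
c_\alpha=|X/\alpha| .
\]
Passing to a larger relation activates more implications, and we need a bound on how
many: if $\beta\subsetneq\alpha$ in $\mathcal L$, then
\begin{equation}\label{eq:count}
s_\alpha-s_\beta\ \ge\ 2(c_\beta-c_\alpha)\ >\ 0 .
\end{equation}
Indeed, an $\alpha$-class made up of $r$ $\beta$-classes contributes $r-1$ to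
$c_\beta-c_\alpha$, while representatives of these $\beta$-classes form
$r(r-1)\ge2(r-1)$ ordered pairs in $\alpha\setminus\beta$. For each pair
$(x,y)\in\alpha\setminus\beta$ the quadruple $(x,y,x,y)$ lies in
$Act(\alpha)\setminus Act(\beta)$, and $Act(\beta)\subseteq Act(\alpha)$.

\section{Many letters: proof of Theorem~\ref{thm:A}}\label{sec:many}

Install one gadget for every $i\in I$. That is, let $\Gamma$ have the vertex set
$V=X\sqcup\{t_i:i\in I\}$, the alphabet $A=\{a_i,b_i:i\in I\}$, and for each $i\in I$ the
edges
\[
x_i\xrightarrow{a_i}u_i,\quad y_i\xrightarrow{a_i}t_i,\qquad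
x_i\xrightarrow{b_i}t_i,\quad y_i\xrightarrow{b_i}v_i .
\]
Each letter labels two edges, with distinct sources and distinct targets, so $\Gamma$ is
folded. It is connected: each $t_i$ is adjacent to $x_i\in X$, and for $x\ne y$ in $X$ the
index $i=(x,y,x,y)$ makes both $x$ and $y$ adjacent to $t_i$. Fix a base vertex and let
$H=S(\Gamma)$, which is finitely generated. An equivalence relation $\varphi$ on $V$ is a
congruence if and only if for all $i\in I$
\begin{equation}\label{eq:cong1}
(x_i,y_i)\in\varphi\iff(u_i,t_i)\in\varphi\qquad\text{and}\qquad
(x_i,y_i)\in\varphi\iff(t_i,v_i)\in\varphi .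
\end{equation}

For $\alpha\in\mathcal L$ let $\hat\alpha$ be the equivalence relation on $V$ that
restricts to $\alpha$ on $X$, has $t_i$ in the class of $u_i$ if $i\in Act(\alpha)$, and
has $\{t_i\}$ as a class if $i\notin Act(\alpha)$. If $i\in Act(\alpha)$, then
$u_i\,\alpha\,v_i$ because $\alpha\in\mathcal L$, so $u_i,t_i,v_i$ are equivalent; if
$i\notin Act(\alpha)$, then $t_i$ is equivalent to neither $u_i$ nor $v_i$. So
\eqref{eq:cong1} holds and $\hat\alpha$ is a congruence. Moreover
$\hat\alpha\subseteq\hat\beta$ if and only if $\alpha\subseteq\beta$. Hence
$\Phi=\{\hat\alpha:\alpha\in\mathcal L\}$, ordered by inclusion, is isomorphic to $L$. We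
check the two conditions of Proposition~\ref{prop:crit}.

\emph{Condition (i).} Let $\varphi$ be a congruence and let $\alpha$ be its restriction to
$X$. If $(x_i,y_i)\in\alpha$, then $u_i\,\varphi\,t_i\,\varphi\,v_i$ by \eqref{eq:cong1},
so $(u_i,v_i)\in\alpha$. Hence $\alpha\in\mathcal L$ by \eqref{eq:impl}, and
$\hat\alpha\subseteq\varphi$, since $t_i\,\varphi\,u_i$ for $i\in Act(\alpha)$. The two
edges with label $a_i$, or with label $b_i$, become equal in $\Gamma/\varphi$ if and only
if $(x_i,y_i)\in\varphi$, that is, if and only if $i\in Act(\alpha)$; the same holds for
$\hat\alpha$. So $\Gamma/\hat\alpha\to\Gamma/\varphi$ is injective on edges. If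
$\varphi\notin\Phi$, then $\hat\alpha\subsetneq\varphi$ and we may take
$\varphi_0=\hat\alpha$.

\emph{Condition (ii).} The graph $\Gamma/\hat\alpha$ has $c_\alpha+(n-s_\alpha)$ vertices
and $4n-2s_\alpha$ edges, so
\[
\operatorname{rk}K_{\hat\alpha}=3n-s_\alpha-c_\alpha+1 .
\]
For $\beta\subsetneq\alpha$ in $\mathcal L$, the inequality \eqref{eq:count} gives
\[
\operatorname{rk}K_{\hat\beta}-\operatorname{rk}K_{\hat\alpha}
=(s_\alpha-s_\beta)-(c_\beta-c_\alpha)\ \ge\ c_\beta-c_\alpha\ >\ 0 .
\]

By Proposition~\ref{prop:crit}, $(AE(H),\le_{alg})\cong(\Phi,\subseteq)\cong L$. This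
proves Theorem~\ref{thm:A}. \qed

\section{Two letters}\label{sec:two}

We now realize $L$ over $\{a,b\}$. Three points have to be settled.

\emph{Separating the gadgets.} With a single letter $b$ available for all gadgets, they
must be kept apart by position. We replace each $x\in X$ by a \emph{column}
$\{x\}\times\mathbb Z/m$, on which $a$ acts as the cycle $k\mapsto k+1$. By
\eqref{eq:congr}, two columns identified at one level are identified at all levels, and
the gadget of index $i$ can be placed at levels of its own. A single letter suffices for
it: two $b$-edges \emph{into} the pair formed by a new vertex $\tau_i$ and a vertex of the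
column of $u_i$, and two $b$-edges \emph{out of} the pair formed by $\tau_i$ and a vertex
of the column of $v_i$ (Figure~\ref{fig:two}).

\emph{Preventing shifts.} A congruence might identify columns with a shift. To
make this impossible, we let $b$ map level $k$ to level $2k$ at most levels: a shift by
$d$ then also yields a shift by $2d$, and everything collapses.

\emph{The top element.} The total relation $\nabla$ is always a congruence. If the full
relation $1\in\mathcal L$ were realized by a second congruence which identifies all
columns without a shift, there would be one candidate too many at the top. So we make a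
shiftless identification of all columns impossible, by two special edges that turn the
identification of the columns of $z$ and $z'$ into a shift. By Lemma~\ref{lem:lattice}(c)
this affects no element of $\mathcal L$ other than $1$, whose role is taken over by
$\nabla$.

\subsection{The graph}

Number the indices, so that $I=\{1,\dots,n\}$. Put $p_i=2i-1$ for $1\le i\le n$,
$p_*=2n+1$, $p_{**}=2n+3$, and choose a prime $m>8(n+1)$. In $\mathbb Z/m$ let
\[
O=\{p_i,2p_i:1\le i\le n\}\cup\{p_*,p_{**}\},\qquad D=(\mathbb Z/m)\setminus O .
\]
The elements listed in $O$ are distinct integers in $[1,m-1]$: the $p$'s are odd and the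
doubles are even. So $|O|=2n+2<m/4$. Doubling is a bijection of $\mathbb Z/m$, so
$2O=\{2p_i,4p_i:1\le i\le n\}\cup\{2p_*,2p_{**}\}$, with the listed elements pairwise
distinct, and $2D$ is the complement of $2O$. The listed elements of $2O$ are \emph{even}
integers in $[1,m-1]$, because $4p_i\le8n-4$ and $2p_{**}=4n+6$. As $p_j$ is an odd integer
in $[1,m-1]$, it is not in $2O$. Hence, dividing in $\mathbb Z/m$,
\begin{equation}\label{eq:half}
p_j/2\in D\qquad(1\le j\le n).
\end{equation}

Let $\Delta$ have the vertex set $(X\times\mathbb Z/m)\sqcup\{\tau_1,\dots,\tau_n\}$ and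
the following edges:
\begin{itemize}
\item $(x,k)\xrightarrow{a}(x,k+1)$ for all $x\in X$, $k\in\mathbb Z/m$;
\item the \emph{internal} edges $(x,k)\xrightarrow{b}(x,2k)$ for all $x\in X$, $k\in D$;
\item for each $i\in I$ the gadget
\[
\begin{aligned}
(x_i,p_i)&\xrightarrow{b}(u_i,2p_i),&\qquad (y_i,p_i)&\xrightarrow{b}\tau_i,\\
\tau_i&\xrightarrow{b}(x_i,4p_i),&\qquad (v_i,2p_i)&\xrightarrow{b}(y_i,4p_i);
\end{aligned}
\]
\item the special edges $(z,p_*)\xrightarrow{b}(z,2p_*)$ and
$(z',p_*)\xrightarrow{b}(z,2p_{**})$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]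
\node (xp) at (0,3) {$(x_i,p_i)$};
\node (yp) at (3,3) {$(y_i,p_i)$};
\node (u) at (0,1.5) {$(u_i,2p_i)$};
\node (t) at (3,1.5) {$\tau_i$};
\node (v) at (6,1.5) {$(v_i,2p_i)$};
\node (xq) at (3,0) {$(x_i,4p_i)$};
\node (yq) at (6,0) {$(y_i,4p_i)$};
\draw[->] (xp) -- node[left] {$b$} (u);
\draw[->] (yp) -- node[left] {$b$} (t);
\draw[->] (t) -- node[left] {$b$} (xq);
\draw[->] (v) -- node[left] {$b$} (yq);
\end{tikzpicture}
\caption{The gadget with one letter. If the columns of $x_i$ and $y_i$ are identified
level by level, the upper two edges fold from their sources, which identifies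
$(u_i,2p_i)$ with $\tau_i$, and the lower two edges fold from their targets, which
identifies $\tau_i$ with $(v_i,2p_i)$. So the columns of $u_i$ and $v_i$ are
identified, too.}
\label{fig:two}
\end{figure}

\emph{$\Delta$ is folded.} For $a$ this is clear. Internal edges leave $X\times D$ and
enter $X\times 2D$, with distinct sources and distinct targets. The other $b$-edges have
the sources
\[
(x_i,p_i),\ (y_i,p_i),\ \tau_i,\ (v_i,2p_i),\ (z,p_*),\ (z',p_*)
\]
and the targets
\[
(u_i,2p_i),\ \tau_i,\ (x_i,4p_i),\ (y_i,4p_i),\ (z,2p_*),\ (z,2p_{**}).
\]
Except for the $\tau_i$, the sources lie in $X\times O$ and the targets in $X\times2O$. In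
each list the entries are pairwise distinct, because the listed elements of $O$, and of
$2O$, are distinct, $x_i\ne y_i$ and $z\ne z'$.

\emph{$\Delta$ is connected.} Each column is an $a$-cycle. For $x\ne y$ the index
$i=(x,y,x,y)$ gives the path $(y,p_i)\to\tau_i\to(x,4p_i)$ between two columns. Each
$\tau_i$ is adjacent to $(y_i,p_i)$.

Fix a base vertex and let $H=S(\Delta)\le F(a,b)$. Since $\Delta/\nabla$ has one vertex
with an $a$-loop and a $b$-loop, $K_\nabla=F(a,b)$.

\subsection{The congruences of $\Delta$}

\begin{lemma}\label{lem:shift}
If a congruence $\varphi$ of $\Delta$ satisfies $(x,k)\,\varphi\,(y,l)$ for some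
$x,y\in X$ (possibly equal) and some $k\ne l$, then $\varphi=\nabla$.
\end{lemma}

\begin{proof}
Let $d=l-k\ne0$. Moving along $a$-edges, we get $(x,j)\,\varphi\,(y,j+d)$ for all $j$. As
$2|O|<m$, there is $j$ with $j\in D$ and $j+d\in D$. The internal edges at these vertices
give $(x,2j)\,\varphi\,(y,2j+2d)$, while $(x,2j)\,\varphi\,(y,2j+d)$ by the first step. So
$(y,e)\,\varphi\,(y,e+d)$ for $e=2j+d$, and along $a$-edges for all $e$. As $m$ is prime,
$d$ generates $\mathbb Z/m$, so the whole column of $y$ lies in one $\varphi$-class. In
$\Delta/\varphi$ this class is a vertex with an $a$-loop, and with a $b$-loop because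
$D\ne\emptyset$. As $\Delta/\varphi$ is folded, no other edges meet this vertex; as
$\Delta/\varphi$ is connected, there is no other vertex.
\end{proof}

\begin{lemma}\label{lem:trace}
Let $\varphi\ne\nabla$ be a congruence of $\Delta$. Define $\alpha\in Eq(X)$ by
$x\,\alpha\,y\iff(x,0)\,\varphi\,(y,0)$. Then $\alpha\in\mathcal L\setminus\{1\}$, and
\begin{enumerate}
\item[(a)] $(x,k)\,\varphi\,(y,l)$ if and only if $k=l$ and $x\,\alpha\,y$;
\item[(b)] if $i\in Act(\alpha)$, then $\tau_i\,\varphi\,(u_i,2p_i)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Along $a$-edges, $x\,\alpha\,y$ if and only if $(x,k)\,\varphi\,(y,k)$ for some, and hence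
every, $k$. With Lemma~\ref{lem:shift} this gives (a). Let $x_i\,\alpha\,y_i$. From
$(x_i,p_i)\,\varphi\,(y_i,p_i)$ we get $(u_i,2p_i)\,\varphi\,\tau_i$, which is (b), and
from $(x_i,4p_i)\,\varphi\,(y_i,4p_i)$ we get $\tau_i\,\varphi\,(v_i,2p_i)$. So
$u_i\,\alpha\,v_i$ by (a), and $\alpha\in\mathcal L$ by \eqref{eq:impl}. If
$z\,\alpha\,z'$, then $(z,p_*)\,\varphi\,(z',p_*)$, and the special edges give
$(z,2p_*)\,\varphi\,(z,2p_{**})$ with $2p_*\ne2p_{**}$, contradicting (a). So
$\alpha\ne1$.
\end{proof}

For $\alpha\in\mathcal L\setminus\{1\}$ let $\hat\alpha$ be the equivalence relation on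
the vertices of $\Delta$ whose classes are the sets $C\times\{k\}$ with $C\in X/\alpha$,
$k\in\mathbb Z/m$, where $\tau_i$ is added to the class of $(u_i,2p_i)$ if
$i\in Act(\alpha)$ and $\{\tau_i\}$ is a class by itself if $i\notin Act(\alpha)$. Since
the levels $2p_i$ are distinct, no two of the $\tau_i$ are equivalent.

\begin{lemma}\label{lem:hat}
For $\alpha\in\mathcal L\setminus\{1\}$, $\hat\alpha$ is a congruence.
\end{lemma}

\begin{proof}
For $a$-edges, \eqref{eq:congr} is clear. For $b$-edges we check that equivalent sources
have equivalent targets, and vice versa.

\emph{Two distinct equivalent vertices with outgoing $b$-edges.} Suppose first that they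
are $(x,k)$ and $(y,k)$ with $x\,\alpha\,y$, $x\ne y$.
\begin{itemize}
\item If $k\in D$, the targets are $(x,2k)$ and $(y,2k)$, which are equivalent.
\item If $k=p_i$, then $\{x,y\}=\{x_i,y_i\}$, so $i\in Act(\alpha)$, and the targets
$(u_i,2p_i)$ and $\tau_i$ are equivalent.
\item The case $k=2p_i$ does not arise: at this level only $(v_i,2p_i)$ has an outgoing
$b$-edge.
\item If $k=p_*$, then $\{x,y\}=\{z,z'\}$. This is impossible, since $\alpha\ne1$ and so
$(z,z')\notin\alpha$ by Lemma~\ref{lem:lattice}(c).
\item The case $k=p_{**}$ does not arise: at this level there are no outgoing $b$-edges.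
\end{itemize}
Otherwise they are $\tau_i$ and $(x,2p_i)$ with $i\in Act(\alpha)$. Then $x=v_i$, and the
targets $(x_i,4p_i)$ and $(y_i,4p_i)$ are equivalent.

\emph{Two distinct equivalent vertices with incoming $b$-edges.} Suppose first that they
are $(x,k)$ and $(y,k)$ with $x\,\alpha\,y$, $x\ne y$.
\begin{itemize}
\item If $k\in2D$, the sources are $(x,k/2)$ and $(y,k/2)$, which are equivalent.
\item If $k=4p_i$, then $\{x,y\}=\{x_i,y_i\}$, so $i\in Act(\alpha)$. The sources are
$\tau_i$ and $(v_i,2p_i)$. Since $\alpha\in\mathcal L$, we have $u_i\,\alpha\,v_i$, so
both are equivalent to $(u_i,2p_i)$.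
\item The cases $k=2p_i$, $k=2p_*$, $k=2p_{**}$ do not arise: at each of these levels only
one vertex of $X\times\{k\}$ has an incoming $b$-edge.
\end{itemize}
Otherwise they are $\tau_i$ and $(x,2p_i)$ with $i\in Act(\alpha)$. Then $x=u_i$, and the
sources $(y_i,p_i)$ and $(x_i,p_i)$ are equivalent.
\end{proof}

\subsection{Checking the criterion}

Let $\Phi=\{\hat\alpha:\alpha\in\mathcal L\setminus\{1\}\}\cup\{\nabla\}$. We have
$\hat\alpha\subseteq\hat\beta$ if and only if $\alpha\subseteq\beta$, and
$\hat\alpha\subsetneq\nabla$ for all $\alpha$. Sending $\alpha\ne1$ to $\hat\alpha$ and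
$1$ to $\nabla$ is therefore an isomorphism $\mathcal L\to\Phi$ of ordered sets, and
$(\Phi,\subseteq)\cong L$.

\emph{Condition (i).} Let $\varphi\notin\Phi$ be a congruence and let $\alpha$ be as in
Lemma~\ref{lem:trace}. Then $\hat\alpha\subseteq\varphi$ by that lemma, and
$\hat\alpha\ne\varphi$. Put $\bar\Delta=\Delta/\hat\alpha$, and let $\Omega$ be the image
of $X\times\mathbb Z/m$ in $\bar\Delta$, with vertices written $([x],k)$. The vertices
outside $\Omega$ are the $\tau_i$ with $i\notin Act(\alpha)$. By
Lemma~\ref{lem:trace}(a), $\varphi$ does not identify distinct vertices of $\Omega$, so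
$\varphi$ differs from $\hat\alpha$ only by identifications that involve inactive
$\tau_i$. We show that these identify no edges, that is, $\bar\Delta\to\Delta/\varphi$ is
injective on edges. The only danger is that an edge leaving some $\tau_i$ becomes equal to
an edge entering some $\tau_j$, and the choice of the levels $p_i$ excludes this.

Distinct $a$-edges of $\bar\Delta$ have distinct sources in $\Omega$, so they stay
distinct. Suppose that distinct $b$-edges $s\to t$ and $s'\to t'$ of $\bar\Delta$ become
equal in $\Delta/\varphi$. If $s,s'\in\Omega$, then $s=s'$, and the edges coincide because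
$\bar\Delta$ is folded; the same argument applies if $t,t'\in\Omega$. So, after exchanging
the edges if necessary, $s=\tau_i$ with $i\notin Act(\alpha)$, and $t=([x_i],4p_i)$ is in
$\Omega$. Hence $t'\notin\Omega$, so $t'=\tau_j$ with $j\notin Act(\alpha)$, and
$s'=([y_j],p_j)$. Thus $\varphi$ identifies $\tau_i$ with $([y_j],p_j)$. Now look at the
incoming $b$-edges of these two vertices: that of $\tau_i$ comes from $([y_i],p_i)$, and
$([y_j],p_j)$ has an internal one from $([y_j],p_j/2)$, by \eqref{eq:half}. Since
$\varphi$ identifies the targets, it identifies these sources, which lie in $\Omega$. So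
$p_i=p_j/2$, that is, $p_j=2p_i$ in $\mathbb Z/m$. But $p_j$ is odd, $2p_i$ is even, and
both are integers in $[1,m-1]$, a contradiction. So (i) holds with
$\varphi_0=\hat\alpha$.

\emph{Condition (ii).} Let $\alpha\in\mathcal L\setminus\{1\}$. The graph
$\Delta/\hat\alpha$ has $mc_\alpha+(n-s_\alpha)$ vertices and $mc_\alpha$ $a$-edges. In a
folded graph, $b$-edges are counted by their sources:
\begin{itemize}
\item internal edges have $|D|c_\alpha$ sources;
\item each inactive $i$ gives the four sources
$([x_i],p_i),\ ([y_i],p_i),\ \tau_i,\ ([v_i],2p_i)$;
\item each active $i$ gives the two sources $([x_i],p_i)$ and $([v_i],2p_i)$, the latter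
being the class of $\tau_i$;
\item the special edges give the two sources $([z],p_*)\ne([z'],p_*)$.
\end{itemize}
So there are $|D|c_\alpha+4(n-s_\alpha)+2s_\alpha+2$ $b$-edges, and
\[
\operatorname{rk}K_{\hat\alpha}=|D|\,c_\alpha+3n-s_\alpha+3 .
\]
If $\beta\subsetneq\alpha$ in $\mathcal L\setminus\{1\}$, then $c_\beta>c_\alpha$ and
$s_\beta<s_\alpha$ by \eqref{eq:count}, so
$\operatorname{rk}K_{\hat\beta}>\operatorname{rk}K_{\hat\alpha}$. And since
$s_\alpha\le n$, we have $\operatorname{rk}K_{\hat\alpha}>2=\operatorname{rk}K_\nabla$. So
(ii) holds.

By Proposition~\ref{prop:crit}, $(AE(H),\le_{alg})\cong L$ in $F(a,b)$.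

\section{Completion of the proof of Theorem~\ref{thm:B}}\label{sec:rest}

\emph{Part (1).} The case $|L|=1$ was settled at the beginning of
Section~\ref{sec:lattice}. For $|L|\ge2$ choose distinct letters $a,b\in A$ and let
$H\le F(a,b)$ be the subgroup of Section~\ref{sec:two}. It remains to see that $AE(H)$ is
the same whether computed in $F(a,b)$ or in $F(A)$. If $H\le_{alg}K\le F(A)$, then
$K\cap F(a,b)$ is a free factor of $K$ by Lemma~\ref{lem:kurosh}, since $F(a,b)$ is a free
factor of $F(A)$. It contains $H$, so it equals $K$, and $K\le F(a,b)$. Conversely, for
$K\le F(a,b)$ the relation $H\le_{alg}K$ does not refer to the ambient group.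

\emph{Part (2).} Let $H\le_{f.g.}F(A)$, and write $H=S(\Gamma)$ with $\Gamma$ finite,
connected and folded (Section~\ref{sec:graphs}). Since $\Gamma$ has finitely many
congruences, $AE(H)$ is finite by Lemma~\ref{lem:quot}(a), and its members are
finitely generated. By the last paragraph of the proof of Proposition~\ref{prop:crit},
which does not involve $\Phi$, the relation $\le_{alg}$ is inclusion on $AE(H)$; the least
element is $H$. Let $K_1,K_2\in AE(H)$ and $J=\langle K_1,K_2\rangle$. If $M$ is a free
factor of $J$ containing $H$, then for $r=1,2$ the intersection $K_r\cap M$ is a free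
factor of $K_r$ containing $H$, by Lemma~\ref{lem:kurosh}. As $H\le_{alg}K_r$, we get
$K_r\le M$. Hence $M=J$. So $J\in AE(H)$, and $J$ is the join of $K_1$ and $K_2$. A finite
join-semilattice with a least element is a lattice: the meet of two elements is the join
of their common lower bounds.

\emph{Part (3).} This is Example~\ref{ex:rankone}. \qed

\begin{thebibliography}{9}

\bibitem{AEFG}
\emph{Algebraic Extensions In Free Groups And Stallings Graphs},
\url{http://www.epsem.upc.edu/~ventura/ventura/files/Sebastia-DEF.pdf}.

\bibitem{PT}
Pudl\'ak and T\r{u}ma,
\emph{Every finite lattice can be embedded in a finite partition lattice},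
Algebra Universalis 10 (1980) 74--95.

\end{thebibliography}

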